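# The cofinality of the greatest cardinal in $E$-closed, inadmissible levels of $L$

## 1. When the greatest cardinal survives

**Definition ($E$-recursion, $E$-closed sets).** Normann's partial $E$-recursive functions extend Kleene's normal partial recursive functions of finite type to arbitrary sets. They are the partial functions $\{e\}(x_1,\dots,x_n)$ generated from projections, difference $x_i\setminus x_j$ and pairing $\{x_i,x_j\}$ by composition, by the enumeration scheme $\{x_1\}(x_2,\dots,x_m)$, and by the union scheme
$$\bigcup_{y\in x_1}\{e'\}(y,x_2,\dots,x_n),$$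
which converges exactly when $\{e'\}(y,x_2,\dots,x_n)$ converges for every $y\in x_1$. A structure is $E$-closed if it is closed under all of them. $E$-closed sets are taken to be transitive, and $E(X)$ is the least $E$-closed set that has $X$ as a member.

For example, if $\chi$ is a regular uncountable cardinal, the set $H(\chi)$ of sets with transitive closure of size $<\chi$ is $E$-closed. One checks this by induction on convergent computations. Only the union scheme needs an argument: it forms the union of fewer than $\chi$ sets that are already in $H(\chi)$, and this union is in $H(\chi)$ because $\chi$ is regular.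

$L(\kappa)$ is the $\kappa$-th level of the constructible hierarchy. $L(\kappa,S)$ is the $\kappa$-th level of the hierarchy relative to $S$: we put $L(0,S)=\emptyset$, take unions at limits, and let $L(\alpha+1,S)$ consist of the sets definable with parameters over $(L(\alpha,S),\in,S\cap L(\alpha,S))$.

Standing hypothesis, for the whole talk: $L(\kappa)$ is $E$-closed and **not** $\Sigma_1$ admissible. Under it, $L(\kappa)$ has a greatest cardinal $gc(\kappa)$. We write $\mu=gc(\kappa)$ throughout. For a transitive set $W$ and a limit ordinal $\nu\in W$, $\mathrm{cf}^W(\nu)$ is the least $\eta$ such that some $f\in W$ maps $\eta$ cofinally into $\nu$.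

Two results are our input. They come from the paper at https://core.ac.uk/download/pdf/82072429.pdf, and we quote them with its numbers.

**Theorem 4.8 (quoted).** If $L(\kappa)$ is countable, $E$-closed and $\Sigma_1$ inadmissible, and $gc(\kappa)$ has uncountable cofinality in $L(\kappa)$, then there is $T\subseteq gc(\kappa)$ with $L(\kappa,T)=E(T)$.

**Corollary 5.3 (quoted).** Suppose $L(\kappa)$ is $E$-closed and not $\Sigma_1$ admissible. If $\delta<\kappa$, $S\subseteq\delta$ and $E(S)=L(\kappa,S)$, then the greatest cardinal in the sense of $L(\kappa,S)$ has uncountable cofinality in $L(\kappa,S)$.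

The problem is whether Theorem 4.8 has a converse. If $L(\kappa)$ is countable and $L(\kappa,S)=E(S)$ for some $S\subseteq\delta<\kappa$, must $gc(\kappa)$ have uncountable cofinality in $L(\kappa)$?

One case needs only Corollary 5.3.

**Special case.** Let $S\subseteq\delta<\kappa$ and $W=L(\kappa,S)=E(S)$, and suppose $\mu$ is still a cardinal of $W$. Then $\mu$ has uncountable cofinality in $W$ and in $L(\kappa)$.

*Proof.* The ordinals of $W$ are those below $\kappa$, and $L(\kappa)\subseteq W$ because $W$ is closed under $\alpha\mapsto L(\alpha)$. A bijection in $L(\kappa)$ is a bijection in $W$, so every cardinal of $W$ is a cardinal of $L(\kappa)$ and hence is $\le\mu$. As $\mu$ is a cardinal of $W$, it is the greatest one, and Corollary 5.3 gives $\mathrm{cf}^W(\mu)>\omega$. A cofinal map $\omega\to\mu$ in $L(\kappa)$ would also be in $W$. $\square$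

Two instances:

* If $S\in L(\kappa)$, then $L(\kappa,S)\subseteq L(\kappa)$, so $W=L(\kappa)$ and $\mu$ is a cardinal of $W$.
* If $\mu=\omega$, then $\mu$ is a cardinal of every $W$. The special case would give $\omega$ uncountable cofinality, so no $S$ with $L(\kappa,S)=E(S)$ exists at all.

What changes in general? The set $S$ may collapse $\mu$. Then the greatest cardinal of $W$ is $\lambda=|\mu|^W<\mu$, and Corollary 5.3 speaks about $\lambda$ and is silent about $\mu$. A configuration to keep in mind is $\mu=\aleph_\omega^{L(\kappa)}$, of cofinality $\omega$, and $\lambda=\omega_1^W$, of cofinality $\omega_1$ in $W$. We must show that it cannot occur. The results are as follows.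

**Theorem 1.** If $\delta<\kappa$, $S\subseteq\delta$ and $L(\kappa,S)=E(S)$, then $gc(\kappa)$ has uncountable cofinality in $L(\kappa)$, and even in $L(\kappa,S)$.

**Theorem 2.** If $\delta<\kappa$, $S\subseteq\delta$ and $W=L(\kappa,S)$ is $E$-closed, then $W$ has a greatest cardinal $gc(W)$ and
$$\mathrm{cf}^W(gc(\kappa))=\mathrm{cf}^W(gc(W)).$$
In particular, if $\mathrm{cf}^{L(\kappa)}(gc(\kappa))=\omega$, then every $E$-closed $L(\kappa,S)$ with $S\subseteq\delta<\kappa$ has a greatest cardinal of cofinality $\omega$ in $L(\kappa,S)$, and no such $L(\kappa,S)$ equals $E(S)$.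

**Corollary 3.** If moreover $L(\kappa)$ is countable, the following are equivalent:

1. $gc(\kappa)$ has uncountable cofinality in $L(\kappa)$;
2. $L(\kappa,T)=E(T)$ for some $T\subseteq gc(\kappa)$;
3. $L(\kappa,S)=E(S)$ for some $\delta<\kappa$, $S\subseteq\delta$.

So the converse of Theorem 4.8 is true, and countability of $L(\kappa)$ is not needed for it. Theorem 2 is stronger than what the problem asks for; it is proved last.

## 2. $E$-recursion, cardinals and hulls: the facts used

Since $L(\omega)$ is admissible, $\kappa>\omega$.

**(F1) $E$-recursion.** With parameter $\omega$, the $E$-recursive functions include the primitive recursive set functions (in particular ordinal arithmetic and Gödel tupling), $\alpha\mapsto L(\alpha)$, $(\alpha,S)\mapsto L(\alpha,S)$, and the total satisfaction relation for set structures. They are closed under the recursion theorem, hence under effective transfinite recursion. Let $W$ be $E$-closed with $\omega\in W$.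

* *Bounding.* If $f$ is partial $E$-recursive in parameters from $W$ and is defined on **all** of $a\in W$, then $f\restriction a\in W$ and $\bigcup f[a]\in W$.
* *Ranks.* If $R\in W$ is a relation and $x$ is in the well-founded part of $R$ (in the sense of $V$), the computation of $\mathrm{rk}_R(x)=\sup\{\mathrm{rk}_R(y)+1:y\,R\,x\}$ converges, so $\mathrm{rk}_R(x)\in W$. If $R$ is well-founded, its rank function is in $W$.

For example, every recursive well-ordering of $\omega$ is a member of $E(\omega)$, so by the second item its order type is a member of $E(\omega)$. Note the limitation: at a point outside the well-founded part the computation of the rank diverges. $E$-recursion computes ranks, but it does not thereby decide well-foundedness. This will matter.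

**(F2) Cardinals in $W$.** Let $S\subseteq\delta<\kappa$ and let $W=L(\kappa,S)$ be $E$-closed. Then $W\cap\mathrm{Ord}=\kappa$ and $L(\kappa)\subseteq W$. Also $S\in W$, since $S$ is definable over $L(\delta,S)$. The canonical well-orderings of the $L(\alpha,S)$, $\alpha<\kappa$, are in $W$, so by (F1) every set in $W$ is equinumerous in $W$ with an ordinal.

For an infinite cardinal $\alpha$ of $W$, Gödel's ordering of $\alpha\times\alpha$ has type $\alpha$. For otherwise take the least $\alpha$ where this fails. The type exceeds $\alpha$, so some initial segment of type $\alpha$ is contained in $(\beta+1)^2$ with $\beta<\alpha$. By minimality $(\beta+1)^2$ is finite or of $W$-cardinality $|\beta|^W<\alpha$, a contradiction. Iterating one bijection $\alpha\times\alpha\to\alpha$ gives $|a^{<\omega}|^W=|a|^W$ for infinite $a\in W$.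

Let $\eta=\mathrm{cf}^W(\nu)$. It is a limit ordinal: it is not finite because $\nu$ is a limit, and an infinite $i+1$ can be replaced by $i$ through a bijection. If $f:\eta\to\nu$ is cofinal, then $f^*(i)=\sup_{i'\le i}f(i')$ is $<\nu$ by minimality of $\eta>i+1$, so there is a nondecreasing cofinal map. Composing it with a cofinal $h:\eta'\to\eta$ gives a cofinal map $\eta'\to\nu$, so $\eta'\ge\eta$. Thus $\mathrm{cf}^W(\nu)$ is regular in $W$. With $S=\emptyset$, all this applies to $L(\kappa)$.

**(F3) Definability over $L(b)$.** Call $b>0$ a *limit of limits* if below $b$ there are arbitrarily large nonzero limit ordinals. Then $\gamma<b$ implies $\gamma+\omega\cdot n<b$ for all $n$. The least example is $\omega^2$; the ordinal $\omega\cdot 2$ is not one. For such $b$, the function $\gamma\mapsto L_\gamma=L(\gamma)$, the satisfaction relation $\mathrm{Sat}(L_\gamma,m,v,s)$ (formula number $m\in\omega$, $v\in L_\gamma$, $s\in L_\gamma^{<\omega}$) and the canonical well-ordering of $L(b)$ are definable over $L(b)$ by parameter-free formulas independent of $b$, and $L(b)$ satisfies: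

* (i) extensionality; $\omega$ and all finite tuples exist; the ordinals are linearly ordered by $\in$;
* (ii) every set lies in some $L_\gamma$; each $L_\gamma$ is transitive; $\gamma'<\gamma$ implies $L_{\gamma'}\subseteq L_\gamma$;
* (iii) $L_0=\emptyset$; $L_\gamma=\bigcup_{\gamma'<\gamma}L_{\gamma'}$ at limits; the elements of $L_{\gamma+1}$ are exactly the sets $\{v\in L_\gamma:\mathrm{Sat}(L_\gamma,m,v,s)\}$ with $m\in\omega$, $s\in L_\gamma^{<\omega}$;
* (iv) for each fixed $m$: $\mathrm{Sat}(L_\gamma,m,v,s)\leftrightarrow\varphi_m^{L_\gamma}(v,s)$;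
* (v) every nonempty class of ordinals definable with parameters has a least element (a schema).

The reason is a count of levels. Finite tuples from $L(\gamma)$ lie in $L(\gamma+\omega)$, and $L(\gamma)^{<\omega}$ is definable over $L(\gamma+\omega)$. From it one defines, formula by formula, the satisfaction relations of $L(\gamma)$ for formulas with number $<n$; these are in $L(\gamma+\omega\cdot2)$, over which their union is definable. So $\mathrm{Sat}(L_\gamma,\cdot)\in L(\gamma+\omega\cdot3)$. Next, $\langle L(\xi):\xi\le\gamma\rangle\in L(\gamma+\omega\cdot5)$ by induction: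

* The successor step adds one pair, and $L(\gamma)\in L(\gamma+1)$.
* If $\gamma=\gamma_0+\omega$ with $\gamma_0$ a limit or $0$, all earlier sequences and satisfaction relations are in $L(\gamma_0+\omega\cdot5)=L(\gamma+\omega\cdot4)$, over which the union of the correct sequences of length $<\gamma$ is definable.
* If $\gamma$ is a limit of limits, they are in $L(\gamma)$, and the same union is definable there.

So for $\gamma<b$ the witnesses are in $L(b)$, and "some correct sequence has value $x$ at $\gamma$" defines $L_\gamma$. The canonical well-orderings are treated the same way. Schema (v) holds because the ordinals of $L(b)$ are true ordinals.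

**(F4) Hulls and condensation.** Let $b$ be a limit of limits and $P\subseteq L(b)$. The *definable hull* of $P$ in $L(b)$ is the set of elements definable over $L(b)$ from parameters in $P$. By the definable well-ordering and the Tarski–Vaught test it is an elementary submodel. For example, the hull of $\emptyset$ in $L(\omega^2)$ contains every ordinal $\omega\cdot m+n$, and by the third item below it is all of $L(\omega^2)$.

* The transitive collapse of any $X\prec L(b)$ is $L(\bar b)$ with $\bar b=\mathrm{otp}(X\cap\mathrm{Ord})$: the collapse satisfies (i)–(iv), so by induction on $\gamma$ its $L_\gamma$ is $L(\gamma)$, and it is the union of these.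
* $\bar b$ is a limit of limits, since this is a first-order property of $L(b)$.
* Every element of $L(b)$ is definable over $L(b)$ from finitely many ordinals $<b$. By (iii), an element of $L_{\gamma+1}$ is definable from $\gamma$, some $m\in\omega$ and finitely many elements of $L_\gamma$, and one proceeds by induction on $\gamma$.
* For infinite $\eta<\kappa$, $|L(\eta)|=|\eta|$ in $L(\kappa)$. Fix an injection $j:\eta\times\omega\times\eta^{<\omega}\to\eta$ in $L(\kappa)$. For $x\in L(\eta)$ let $\xi$ be least with $x\in L(\xi+1)$, let $(m,s)$ be the first pair defining $x$ over $L(\xi)$, and put $e(x)=j(\xi,m,\langle e(s_0),e(s_1),\dots\rangle)$. This is an effective recursion, and $e$ is injective by induction, since $e(x)$ determines $\xi$, $m$ and $s$.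

## 3. A bijection does not transport cofinality

Fix from now on $S\subseteq\delta<\kappa$ with $W=L(\kappa,S)$ $E$-closed, and put
$$\lambda=|\mu|^W,\qquad \theta=\mathrm{cf}^W(\lambda),\qquad \rho=\mathrm{cf}^W(\mu).$$
Then $\lambda=gc(W)$. Indeed $\lambda$ is a cardinal of $W$, and if $\nu$ is any cardinal of $W$, it is a cardinal of $L(\kappa)$, so $\nu\le\mu$ and $\nu=|\nu|^W\le|\mu|^W=\lambda$. We want $\rho=\theta$.

The first thing to try is direct. Take a bijection $g:\lambda\to\mu$ in $W$ and a cofinal sequence $\langle\lambda_i:i<\theta\rangle$ in $\lambda$, and hope that $i\mapsto\sup g[\lambda_i]$ is cofinal in $\mu$. The hope fails if already $\sup g[\lambda_0]=\mu$, and nothing about a bijection prevents that. The ordinal $\omega_1\cdot\omega$ has cardinality $\omega_1$ and cofinality $\omega$, and a bijection $h:\omega_1\to\omega_1\cdot\omega$ with $h(n)=\omega_1\cdot n$ for $n<\omega$ has $h[\omega]$ cofinal. So the proof must use that $L(\kappa)$ and $W$ are $E$-closed and that $L(\kappa)$ is inadmissible.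

The second thing to try uses bounding. Suppose $\rho\ne\theta$ and aim to bound $\kappa$ inside $W$. Unboundedly many levels $L(\beta)$, $\beta<\kappa$, can be coded by their theories $C\subseteq L(\mu)$ with ordinal parameters below $\mu$. The ordinal $\beta$ is the rank of a relation read off from $C$, and ranks are $E$-recursive. If the codes ranged over one set of $W$, (F1) would bound all these $\beta$ below $\kappa$, which is absurd. This stops at two points.

* *The set of codes.* In $W$ a theory $C$ is in effect a subset of $\lambda$, and we have no set in $W$ that contains all the subsets of $\lambda$ needed.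
* *Totality.* A set of codes large enough to contain the good ones may also contain codes of ill-founded models, where the rank diverges. Bounding requires a function defined on a whole set of $W$.

The first obstacle falls to the mismatch $\rho\neq\theta$ itself. Write $L(\mu)$ as the union of $\theta$ hulls $H_i$ of $W$-size $<\lambda$. The theory $C$ is the union of $\rho$ bounded pieces, each of which is an element of $L(\mu)$, hence of some $H_i$. Since $\rho\neq\theta$ are regular, **one** hull contains cofinally many pieces. Collapsing that hull shrinks $C$ to a theory over some $L(\bar\beta)$ with $\bar\beta<\lambda$, and $C$ can be recovered from the small seed $(i,\bar\beta,\bar p)$. The seeds form a set in $W$. The second obstacle falls to $\theta>\omega$: a descending sequence has only countably many terms, so it lies in a part of $W$-size $<\lambda$, where well-foundedness can be decided in $\lambda$ steps. Inadmissibility ensures that descending sequences can be found inside $W$.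

## 4. Good ordinals and their theories

This section concerns $L(\kappa)$ alone. It shows that bounded pieces of subsets of $L(\mu)$ are elements of $L(\mu)$, and that $L(\beta)$ is coded by a subset of $L(\mu)$ for unboundedly many $\beta<\kappa$. Note that an uncountable cardinal of $L(\kappa)$ is a limit of limits, because $\gamma+\omega$ has the same cardinality as $\gamma$ for infinite $\gamma$.

**Lemma A (amenability).** Let $\mu>\omega$. If $y\in L(\kappa)$ and $y\subseteq L(\eta)$ with $\eta<\mu$, then $y\in L(\mu)$.

*Proof.* We may take $\eta$ infinite. Choose a limit of limits $\alpha<\kappa$ with $\alpha>\mu$ and $y\in L(\alpha)$. In $L(\kappa)$ form the definable hull $X$ of $L(\eta)\cup\{y\}$ in $L(\alpha)$. Its $L(\kappa)$-cardinality is at most $|\omega\times (L(\eta)\cup\{y\})^{<\omega}|=|\eta|<\mu$. Its collapse is some $L(\bar\alpha)$, and $\bar\alpha<\mu$ because $\mu$ is a cardinal of $L(\kappa)$. The transitive set $L(\eta)\subseteq X$ is fixed pointwise by the collapse, so $y\subseteq L(\eta)$ is sent to $y$. Hence $y\in L(\bar\alpha)\subseteq L(\mu)$. $\square$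

*Remark.* If $\mu$ is a successor cardinal $\nu^+$ of $L(\kappa)$ with $\nu$ infinite, then $\mu$ is regular in $L(\kappa)$. Suppose $f:\eta\to\mu$ in $L(\kappa)$ is cofinal with $\eta<\mu$. Each $f(\xi)$ has an injection into $\nu$ in $L(\kappa)$, which is a subset of some $L(\zeta)$ with $\zeta<\mu$ and so is in $L(\mu)$ by Lemma A. Let $h_\xi$ be the first one in the canonical well-ordering of $L(\mu)$. Then $\langle h_\xi:\xi<\eta\rangle\in L(\kappa)$, and it injects $\mu=\bigcup_\xi f(\xi)$ into $\eta\times\nu$, of cardinality $\nu$, a contradiction. So for the conclusion about $L(\kappa)$ the cases at stake are those where $\mu$ is a limit cardinal of $L(\kappa)$, such as $\aleph_\omega^{L(\kappa)}$.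

**Definition (good pair).** $(\beta,p)$ is *good* if $\mu<\beta<\kappa$, $\beta$ is a limit of limits, $p\in L(\beta)$, and every element of $L(\beta)$ is definable over $L(\beta)$ from parameters in $\mu\cup\{\mu,p\}$. Call $\beta$ good if some $(\beta,p)$ is.

For example, $(\mu+\omega^2,\emptyset)$ is good: the ordinals $\mu+\omega\cdot m+n$ are definable from $\mu$, so every ordinal of $L(\mu+\omega^2)$ is definable from parameters in $\mu\cup\{\mu\}$, and every element is definable from ordinals by (F4).

**Lemma B.** Good $\beta$ are unbounded in $\kappa$.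

*Proof.* Let $\mu<\gamma<\kappa$. As $\mu$ is the greatest cardinal of $L(\kappa)$, there is a surjection $f:\mu\to\gamma$ in $L(\kappa)$. Take a limit of limits $\alpha<\kappa$ with $\gamma<\alpha$ and $f\in L(\alpha)$, and let $X\prec L(\alpha)$ be the definable hull of $\mu\cup\{\mu,f\}$. Each $f(\xi)$ with $\xi<\mu$ is in $X$, so $\gamma\subseteq X$ and the collapse $\pi_X$ fixes all ordinals $<\gamma$, in particular $\mu$ and its elements. The collapse is $L(\beta)$ with $\gamma\le\beta\le\alpha<\kappa$. Its elements are definable over $L(\beta)$ from parameters in $\mu\cup\{\mu,\pi_X(f)\}$. So $(\beta,\pi_X(f))$ is good. $\square$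

**Definition (theory of a good pair).** Let $\varphi_k$ ($k\in\omega$) recursively enumerate all formulas of $\{\in,c,d\}$ together with an arity $n_k$, the free variables of $\varphi_k$ being among $v_0,\dots,v_{n_k-1}$. For good $(\beta,p)$ let
$$C(\beta,p)=\{(k,s):s\in\mu^{n_k},\ L(\beta)\models\varphi_k(s,\mu,p)\},$$
where $c,d$ are interpreted as $\mu,p$. Then $C(\beta,p)\in L(\kappa)\subseteq W$, and $C(\beta,p)\subseteq L(\mu)$ if $\mu>\omega$.

## 5. One small hull that catches cofinally many pieces

In Sections 5 to 8 we assume
$$\lambda>\omega,\qquad\theta\neq\rho.\tag{1}$$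
Then $\mu\ge\lambda$ is an uncountable cardinal of $L(\kappa)$, hence a limit of limits.

**Step 1: cut $L(\mu)$ into $\theta$ small hulls.** Fix in $W$: a bijection $g:\lambda\to\mu$; a nondecreasing sequence $\langle\lambda_i:i<\theta\rangle$ of infinite ordinals $<\lambda$, cofinal in $\lambda$; a nondecreasing sequence $\langle\mu_\nu:\nu<\rho\rangle$ of ordinals $<\mu$, cofinal in $\mu$. Let $H_i$ be the definable hull of $g[\lambda_i]$ in $L(\mu)$. Then:

* $H_i\prec L(\mu)$, $\langle H_i:i<\theta\rangle\in W$, and the $H_i$ increase with $i$.
* $|H_i|^W\le|\omega\times\lambda_i^{<\omega}|^W=|\lambda_i|^W<\lambda$.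
* $\bigcup_iH_i=L(\mu)$: an element of $L(\mu)$ is definable from finitely many ordinals $<\mu$ by (F4), and these all lie in one $g[\lambda_i]$.

Let $\pi_i:H_i\cong L(\bar\mu_i)$ be the collapse and $\sigma_i=\pi_i^{-1}$. So $\bar\mu_i=\mathrm{otp}(H_i\cap\mu)<\lambda$, because $\lambda$ is a cardinal of $W$.

**Step 2: use the mismatch of cofinalities.** The next lemma is the only place where $\theta\ne\rho$ enters.

**Lemma C.** Let $(\beta,p)$ be good and $C=C(\beta,p)$. There are $i<\theta$ and a cofinal $N\subseteq\rho$, $N\in W$, such that $\mu_\nu$ and $C\cap L(\mu_\nu)$ are in $H_i$ for all $\nu\in N$.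

*Proof.* By Lemma A, $C\cap L(\mu_\nu)\in L(\mu)$ for each $\nu<\rho$. Let $F(\nu)$ be the least $i<\theta$ with $\mu_\nu,\ C\cap L(\mu_\nu)\in H_i$. Then $F:\rho\to\theta$ and $F\in W$. As the $H_i$ increase, it suffices to bound $F$ on a cofinal set.

If $\rho<\theta$, then $F$ is bounded, because $\theta$ is regular in $W$; take $N=\rho$. If $\rho>\theta$, some set $N_i=\{\nu:F(\nu)\le i\}$ is cofinal in $\rho$. Otherwise $i\mapsto\sup N_i$ maps $\theta$ into $\rho$, is in $W$, and is cofinal since every $\nu$ is in $N_{F(\nu)}$; this contradicts the regularity of $\rho$ in $W$. $\square$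

In the configuration $\rho=\omega$, $\theta=\omega_1^W$ this says that countably many pieces lie in one hull. If $\theta=\rho$ the argument says nothing, since it does not exclude $F(\nu)=\nu$ for all $\nu$.

## 6. Recovering a theory from a seed below $\lambda$

**Step 3: define the decoding map.** We define, for every possible seed, the set it decodes to, so that the map is total on a set of $W$. Let $Z=\theta\times\lambda\times L(\lambda)\in W$. For $z=(i,b,q)\in Z$ with $b$ a limit of limits, $b>\bar\mu_i$ and $q\in L(b)$, put
$$\bar D_z=\{(k,t):t\in\bar\mu_i^{\,n_k},\ L(b)\models\varphi_k(t,\bar\mu_i,q)\},\tag{2}$$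
$$D_z=\bigcup\{\sigma_i(\bar D_z\cap L(\eta)):\ \eta<\bar\mu_i,\ \bar D_z\cap L(\eta)\in L(\bar\mu_i)\}.\tag{3}$$
For all other $z\in Z$ put $D_z=\emptyset$. In words: form the theory of the small structure, and lift by $\sigma_i$ those of its bounded pieces that $\sigma_i$ can see. By (F1) the map $z\mapsto D_z$ is total on $Z$ and $E$-recursive in the parameter
$$P=(g,\langle\lambda_i:i<\theta\rangle,\lambda,\mu)\in W.$$
Indeed the hulls use the satisfaction relation of $L(\mu)$, the collapses are effective recursions, and all cases are decided by total $E$-recursive relations. The sequence $\langle\mu_\nu\rangle$ is not needed as a parameter.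

**Lemma D.** For every good $(\beta,p)$ there is $z=(i,\bar\beta,\bar p)\in Z$, with $\bar\beta$ a limit of limits, $\bar\beta>\bar\mu_i$ and $\bar p\in L(\bar\beta)$, such that $D_z=C(\beta,p)$ and $L(\bar\beta)\equiv L(\beta)$.

*Proof.* Let $C=C(\beta,p)$, take $i,N$ from Lemma C, and write $H,\pi,\sigma,\bar\mu$ for $H_i,\pi_i,\sigma_i,\bar\mu_i$.

**Step 4: extend the hull to $L(\beta)$ without adding ordinals below $\mu$.** Let $Y$ be the definable hull of $(H\cap\mu)\cup\{\mu,p\}$ in $L(\beta)$. So $Y\prec L(\beta)$ and $Y\in W$. We claim
$$Y\cap\mu=H\cap\mu.\tag{4}$$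
Let $\zeta\in Y\cap\mu$. It is the unique $v$ with $L(\beta)\models\varphi_k(v,s,\mu,p)$ for some $k$ and some $s\in(H\cap\mu)^{n_k-1}$. Choose $\nu\in N$ with $(k,\langle\zeta\rangle^\frown s)\in L(\mu_\nu)$; this is possible as $N$ is cofinal in $\rho$. Then $\zeta$ is the unique $v$ with $(k,\langle v\rangle^\frown s)\in C\cap L(\mu_\nu)$: it has this property, and any $v$ with it satisfies $L(\beta)\models\varphi_k(v,s,\mu,p)$. So $\zeta$ is definable over $L(\mu)$ from $k$, $s$ and $C\cap L(\mu_\nu)$. All these are in $H$ by the choice of $N$, so $\zeta\in H$ because $H\prec L(\mu)$. The other inclusion is trivial.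

**Step 5: collapse and read off the seed.** Let $\tau:Y\cong L(\bar\beta)$ be the collapse and $\bar p=\tau(p)$. By (4), for $\zeta\in H\cap\mu$,
$$\tau(\zeta)=\mathrm{otp}(Y\cap\zeta)=\mathrm{otp}(H\cap\zeta)=\pi(\zeta),\qquad\tau(\mu)=\mathrm{otp}(H\cap\mu)=\bar\mu.$$
In $W$, $|Y|\le\max(\omega,|H|)<\lambda$, so $\bar\beta<\lambda$. Since $Y\prec L(\beta)$, $\bar\beta$ is a limit of limits and $L(\bar\beta)\equiv L(\beta)$. Also $\bar\mu=\tau(\mu)<\bar\beta$ and $\bar p\in L(\bar\beta)\subseteq L(\lambda)$. So $z=(i,\bar\beta,\bar p)$ is in $Z$ and has the required form.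

**Step 6: compute $\bar D_z$.** We want to see $\bar D_z$ as the shrunken copy of $C$. A tuple $t\in\bar\mu^{\,n_k}$ is $\pi\circ s=\tau\circ s$ for a unique $s\in(H\cap\mu)^{n_k}$, and as $\tau$ is an isomorphism and $Y\prec L(\beta)$,
$$L(\bar\beta)\models\varphi_k(\pi\circ s,\bar\mu,\bar p)\iff L(\beta)\models\varphi_k(s,\mu,p)\iff(k,s)\in C.$$
For a finite tuple $s$ of ordinals $<\mu$, $(k,s)\in H$ iff all entries of $s$ are in $H$, and then $\pi((k,s))=(k,\pi\circ s)$. Hence
$$\bar D_z=\pi[C\cap H].\tag{5}$$

**Step 7: show $D_z\supseteq C$.** Let $\nu\in N$. By elementarity $\pi(L(\mu_\nu))=L(\pi(\mu_\nu))$, so $\pi[L(\mu_\nu)\cap H]=L(\pi(\mu_\nu))$. As $C\cap L(\mu_\nu)\in H$ and $\pi$ is a collapse, (5) and injectivity of $\pi$ give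
$$\pi(C\cap L(\mu_\nu))=\pi[C\cap L(\mu_\nu)\cap H]=\bar D_z\cap L(\pi(\mu_\nu)).\tag{6}$$
This set is in $L(\bar\mu)$ and $\pi(\mu_\nu)<\bar\mu$, so it occurs in (3), and $\sigma$ maps it to $C\cap L(\mu_\nu)$. Hence $D_z\supseteq\bigcup_{\nu\in N}(C\cap L(\mu_\nu))=C$.

**Step 8: show $D_z\subseteq C$.** Let $\eta<\bar\mu$ with $\bar D_z\cap L(\eta)\in L(\bar\mu)$. The ordinals $\mu_\nu$, $\nu\in N$, are in $H$ and cofinal in $\mu$. So if $\eta=\pi(\zeta)$, we can pick $\nu\in N$ with $\mu_\nu>\zeta$, and then $\eta<\pi(\mu_\nu)$. By (6), $\bar D_z\cap L(\eta)=\pi(C\cap L(\mu_\nu))\cap L(\eta)$. Applying $\sigma$,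
$$\sigma(\bar D_z\cap L(\eta))=C\cap L(\mu_\nu)\cap L(\sigma(\eta))\subseteq C.$$
Thus $D_z=C$. $\square$

## 7. Term models indexed by a set of $W$

**Step 9: turn each $D_z$ into a structure.** We need $\beta$ as the rank of a relation obtained from $D_z$, and we need to sift the seeds by a condition that $E$-recursion can decide. Fix recursive functions on formula numbers as follows, renumbering variables.

* For $n_k\ge1$, $\varphi_{ex(k)}$ has arity $n_k-1$ and expresses $\exists!v\,\varphi_k(v,x)$.
* For $n_k,n_l\ge1$, $\varphi_{eq(k,l)}$ and $\varphi_{mem(k,l)}$ have arity $(n_k-1)+(n_l-1)$ and express $\exists v\exists w(\varphi_k(v,x)\wedge\varphi_l(w,y)\wedge v=w)$, respectively the same with $v\in w$.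

Let $T=\{(k,s):n_k\ge1,\ s\in\mu^{n_k-1}\}$. We think of $(k,s)$ as the term "the unique $v$ with $\varphi_k(v,s)$". For instance, if $\varphi_k$ is "$v_0$ is the ordinal successor of $v_1$" with $n_k=2$, then $(k,\langle\xi\rangle)$ names $\xi+1$; if $\varphi_l$ is "$v_0=c$" with $n_l=1$, then $(l,\emptyset)$ names $\mu$. For $z\in Z$ let
$$T_z=\{(k,s)\in T:(ex(k),s)\in D_z\},$$
and for $(k,s),(l,r)\in T_z$ put
$$(k,s)\approx_z(l,r)\iff(eq(k,l),s^\frown r)\in D_z,\qquad(k,s)\,E_z\,(l,r)\iff(mem(k,l),s^\frown r)\in D_z.$$

Let $Z_0$ be the set of $z=(i,b,q)\in Z$ with $b$ a limit of limits, $b>\bar\mu_i$, $q\in L(b)$, such that $T_z\ne\emptyset$, $\approx_z$ is an equivalence relation on $T_z$ and a congruence for $E_z$, and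
$$\mathfrak M_z:=(T_z/{\approx_z},E_z)\equiv(L(b),\in).$$
For $z\in Z_0$ let $U_z$ be the set of $t\in T_z$ such that $[t]$ is an ordinal of $\mathfrak M_z$, and $R_z=E_z\cap U_z^2$. By (F3)(i), which transfers from $L(b)$ to $\mathfrak M_z$, $R_z$ induces a strict linear order on $U_z/{\approx_z}$.

Everything here is obtained from $P$ by total $E$-recursive operations; elementary equivalence is decided by the satisfaction relation for set structures. Hence
$$Z_0\ \text{ and }\ \langle(U_z,R_z):z\in Z_0\rangle\ \text{ are in every $E$-closed set containing $\omega$ and $P$,}\tag{7}$$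
in particular in $W$.

**Lemma E.** For good $(\beta,p)$ let $z(\beta,p)$ be a $z$ as in Lemma D. Then $z(\beta,p)\in Z_0$, and $R_{z(\beta,p)}$ is well-founded, of order type $\beta$ modulo $\approx_{z(\beta,p)}$.

*Proof.* Let $z=z(\beta,p)=(i,\bar\beta,\bar p)$, so $D_z=C(\beta,p)$. Then $(k,s)\in T_z$ iff there is a unique $v$ with $L(\beta)\models\varphi_k(v,s,\mu,p)$. Send $(k,s)$ to this $v$. By the choice of $eq$ and $mem$, two terms are $\approx_z$-related iff their values are equal, and $E_z$-related iff their values are $\in$-related. So $\approx_z$ is a congruence and we get an embedding $\mathfrak M_z\to L(\beta)$. It is onto because $(\beta,p)$ is good. So $\mathfrak M_z\cong L(\beta)\equiv L(\bar\beta)$, which gives $z\in Z_0$, and $(U_z/{\approx_z},R_z)\cong(\beta,\in)$. $\square$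

## 8. Ill-founded term models and inadmissibility

For $z\in Z_0$ let $o_z$ be the order type of the well-founded initial segment of $R_z$ modulo $\approx_z$. For $t$ in this segment, $\mathrm{rk}_{R_z}(t)$ is the position of $[t]$.

**Lemma F.** Assume (1) and let $z\in Z_0$.

* (a) $o_z\le\kappa$, and if $R_z$ is well-founded then $o_z<\kappa$.
* (b) If $R_z$ is ill-founded, then $o_z\ne\kappa$.
* (c) If $R_z$ is ill-founded, then $W$ contains an infinite $R_z$-descending sequence $\langle d_n:n<\omega\rangle$.

*Proof.* **Step 10: bound $o_z$, for (a).** If $o_z>\kappa$, some $t\in U_z$ in the well-founded part has rank $\kappa$, so $\kappa\in W$ by (F1), a contradiction. If $R_z$ is well-founded, then $o_z=\sup_{t\in U_z}(\mathrm{rk}_{R_z}(t)+1)\in W$ by (F1).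

**Step 11: place $L(\kappa)$ inside $\mathfrak M_z$, towards (b).** Suppose $R_z$ is ill-founded and $o_z=\kappa$; we shall prove that $L(\kappa)$ is admissible. Write $z=(i,b,q)$ and $\mathfrak M=\mathfrak M_z\equiv L(b)$, so $\mathfrak M$ satisfies (F3)(i)–(v). Call an $\mathfrak M$-ordinal *standard* if it is in the well-founded part. The standard ordinals form an initial segment of type $\kappa$; we index them by the ordinals $<\kappa$. As $\kappa>\omega$, the ordinal at position $\omega$ is standard. Each of its predecessors is the zero or a successor of $\mathfrak M$, and there is no last one, so it is $\omega^{\mathfrak M}$. Hence $\mathfrak M$ has only the true natural numbers, its finite tuples have true finite length, and by (i) every genuine finite tuple of elements of $\mathfrak M$ is represented.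

By induction on $\alpha<\kappa$ we find an isomorphism $i_\alpha$ from $L_\alpha^{\mathfrak M}=\{x:\mathfrak M\models x\in L_\alpha\}$ with $E_z$ onto $(L(\alpha),\in)$. By (ii) $L_\alpha^{\mathfrak M}$ is $\mathfrak M$-transitive, so such an isomorphism satisfies $i_\alpha(x)=\{i_\alpha(y):y\,E_z\,x\}$. Since $L(\alpha)$ is well-founded, $i_\alpha$ is therefore unique, and the $i_\alpha$ cohere. The case $\alpha=0$ is clear from (iii). So is the limit case, because the $\mathfrak M$-ordinals below a standard $\alpha$ are the standard ones at positions below $\alpha$. For the successor step, (iii) and (iv) say that the $\mathfrak M$-elements of $L_{\alpha+1}$ are exactly the $\mathfrak M$-sets with extension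
$$\{v:\mathfrak M\models v\in L_\alpha\wedge\varphi_m^{L_\alpha}(v,s)\}$$
for genuine $m\in\omega$ and finite tuples $s$ from $L_\alpha^{\mathfrak M}$, and that all of these occur. Under $i_\alpha$ these extensions become exactly the subsets of $L(\alpha)$ definable over $L(\alpha)$ with parameters. By extensionality each is the extension of one $\mathfrak M$-set. So $x\mapsto i_\alpha[\{y:y\,E_z\,x\}]$ is a bijection from $L_{\alpha+1}^{\mathfrak M}$ onto $L(\alpha+1)$; it extends $i_\alpha$, and it respects membership in both directions because members of elements of $L_{\alpha+1}^{\mathfrak M}$ lie in $L_\alpha^{\mathfrak M}$.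

Hence we may regard $L(\kappa)$ as a part of $\mathfrak M$, with $L_\alpha^{\mathfrak M}=L(\alpha)$ for $\alpha<\kappa$. By (ii) $\mathfrak M$ is an end extension of it, so $\Sigma_0$ formulas are absolute between the two.

**Step 12: derive $\Sigma_0$-collection, finishing (b).** Let $a,r\in L(\kappa)$, let $\varphi$ be $\Sigma_0$, and suppose $L(\kappa)\models\forall x\in a\,\exists y\,\varphi(x,y,r)$. For every nonstandard $\mathfrak M$-ordinal $\epsilon$ we have $L_\gamma^{\mathfrak M}\subseteq L_\epsilon^{\mathfrak M}$ for all $\gamma<\kappa$, so
$$\mathfrak M\models\forall x\in a\,\exists y\in L_\epsilon\,\varphi(x,y,r).\tag{8}$$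
Nonstandard ordinals exist since $R_z$ is ill-founded. By (v) there is an $\mathfrak M$-least ordinal $\epsilon_0$ with property (8). The nonstandard ordinals have no least element, since a least one would have only standard predecessors and so be in the well-founded part. If $\epsilon_0$ were nonstandard, it would be the least nonstandard ordinal, because all nonstandard ordinals satisfy (8). So $\epsilon_0$ is standard, and by absoluteness $\forall x\in a\,\exists y\in L(\epsilon_0)\,\varphi(x,y,r)$, with $L(\epsilon_0)\in L(\kappa)$. So $L(\kappa)$ satisfies $\Sigma_0$-collection. As $\kappa>\omega$ is a limit, $L(\kappa)$ also satisfies pairing, union and $\Sigma_0$-separation. So it is $\Sigma_1$ admissible, contrary to the standing hypothesis.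

**Step 13: find the descending sequence in $W$, for (c).** By (a) and (b), $o_z<\kappa$, so $o_z\in W$. By recursion on $\alpha<o_z$ let $u_\alpha$ be the set of $t\in U_z$ whose set of $R_z$-predecessors is exactly $\bigcup_{\gamma<\alpha}u_\gamma$; this is the $\approx_z$-class at position $\alpha$. Then $I=\bigcup_{\alpha<o_z}u_\alpha\in W$ is the well-founded part. $U_z\setminus I$ is nonempty and has no $R_z$-minimal element, since such an element would have all its predecessors in $I$. Using a well-ordering of $T$ in $W$, let $d_0$ be the first element of $U_z\setminus I$ and $d_{n+1}$ the first $t\in U_z\setminus I$ with $t\,R_z\,d_n$. The sequence is in $W$ by (F1). $\square$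

The point of (b) is that the well-founded part could have been too long to be seen in $W$: if $o_z=\kappa$, the set $I$ of Step 13 would not be available. Inadmissibility excludes this.

## 9. Deciding well-foundedness when $\mathrm{cf}^W(\lambda)>\omega$

**Lemma G.** Let $S\subseteq\delta<\kappa$, let $W=L(\kappa,S)$ be $E$-closed, $\lambda=gc(W)$, and $\mathrm{cf}^W(\lambda)>\omega$. Then $\mathrm{cf}^W(\mu)=\mathrm{cf}^W(\lambda)$.

*Proof.* Suppose $\rho\ne\theta$. Since $\theta>\omega$, also $\lambda>\omega$. So (1) holds, and Sections 5–8 apply.

**Step 14: cut the relations into small pieces.** The aim is a set in $W$ on which all ranks converge. For $j<\theta$ let $T^j=\{(k,s)\in T:s\in g[\lambda_j]^{<\omega}\}$. Then $T=\bigcup_{j<\theta}T^j$ is an increasing union, because $s$ is finite, and $|T^j|^W\le|\omega\times\lambda_j^{<\omega}|^W<\lambda$. Put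
$$Z_1=\{z\in Z_0:\ \forall j<\theta\ \ R_z\restriction(U_z\cap T^j)\text{ is well-founded}\}.$$

**Step 15: show $Z_1\in W$.** If $R_z\restriction(U_z\cap T^j)$ is well-founded, its rank function lies in $W$ and maps $U_z\cap T^j$ onto an ordinal, the rank of the relation. That rank has $W$-cardinality $\le|T^j|^W<\lambda$, so it is $<\lambda$. Thus $R_z\restriction(U_z\cap T^j)$ is well-founded iff the following process of $\lambda$ steps exhausts $U_z\cap T^j$: at step $\alpha$, add all points whose predecessors within $U_z\cap T^j$ were all added before step $\alpha$. (If the process exhausts the set, the relation is well-founded, since stages decrease along it.) This condition is decided by a total $E$-recursive function of $P,z,j$. Hence $Z_1\in W$.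

**Step 16: show that local well-foundedness is enough.** We claim: if $z\in Z_1$, then $R_z$ is well-founded and $o_z<\kappa$. Suppose $R_z$ is ill-founded. Take $\langle d_n\rangle\in W$ from Lemma F(c) and let $j_n$ be least with $d_n\in T^{j_n}$. Then $\langle j_n:n<\omega\rangle\in W$. As $\theta>\omega$ is regular in $W$, some $j<\theta$ bounds all $j_n$, and $T^j$ contains all $d_n$. This contradicts the well-foundedness of $R_z\restriction(U_z\cap T^j)$. So $R_z$ is well-founded, and $o_z<\kappa$ by Lemma F(a).

**Step 17: bound the good ordinals.** By Step 16 the function $z\mapsto o_z=\sup_{t\in U_z}(\mathrm{rk}_{R_z}(t)+1)$ is $E$-recursive in $P$ and defined on all of $Z_1\in W$. By bounding (F1), $\sup_{z\in Z_1}o_z\in W$, that is, it is $<\kappa$. But for every good $(\beta,p)$, Lemma E gives $z(\beta,p)\in Z_0$ with $R_{z(\beta,p)}$ well-founded, so $z(\beta,p)\in Z_1$, and $o_{z(\beta,p)}=\beta$. By Lemma B good $\beta$ are unbounded in $\kappa$. This is a contradiction. $\square$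

## 10. Proof of Theorem 1 and Corollary 3

*Proof of Theorem 1.* Let $W=L(\kappa,S)=E(S)$. By Corollary 5.3, $\lambda=gc(W)$ satisfies $\mathrm{cf}^W(\lambda)>\omega$. By Lemma G, $\mathrm{cf}^W(gc(\kappa))=\mathrm{cf}^W(\lambda)>\omega$. Since $L(\kappa)\subseteq W$, no cofinal map $\omega\to gc(\kappa)$ lies in $L(\kappa)$. So $gc(\kappa)$ has uncountable cofinality in $L(\kappa)$ as well. $\blacksquare$

*Proof of Corollary 3.* (1)⇒(2) is Theorem 4.8, where countability is used. (2)⇒(3) is trivial: take $\delta=gc(\kappa)$ and $S=T$. (3)⇒(1) is Theorem 1. $\blacksquare$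

## 11. When $gc(W)$ has cofinality $\omega$: absorbing the coding into $S$

Now $W=L(\kappa,S)$ is only assumed $E$-closed. The existence of $gc(W)=\lambda=|\mu|^W$ was shown in Section 3. If $\mathrm{cf}^W(\lambda)>\omega$, Lemma G gives Theorem 2's equation. So let $\theta=\mathrm{cf}^W(\lambda)=\omega$, and suppose $\rho=\mathrm{cf}^W(\mu)\ne\omega$.

If $\lambda$ were $\omega$, then $\mu$ would be countable in $W$ and $\rho=\omega$. So $\lambda>\omega$, (1) holds, and Sections 5–8 apply. What breaks is Step 16: with $\theta=\omega$ a descending sequence may pass through all the $T^j$, and we cannot decide well-foundedness. We do not need to. If the parameter $P$ is coded into a set $S'$ of ordinals, every single good $\beta$ becomes an element of $E(S')$. This forces $E(S')=L(\kappa,S')=W$, and then Corollary 5.3 applies to $S'$.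

**Step 18: code $P$ into $S'$.** Let $\Gamma$ be Gödel's tripling of ordinals, an $E$-recursive injection with $\Gamma(a,x,y)\ge\max(a,x,y)$. Put $\chi=\max(\delta,\mu)+1$ and
$$A=\{\Gamma(0,x,g(x)):x<\lambda\}\cup\{\Gamma(1,i,\lambda_i):i<\theta\}\cup\{\Gamma(2,0,\chi)\},\qquad S'=S\cup\{\delta+\xi:\xi\in A\}.$$
Then $S'\in W$, $S'\cap\delta=S$, and $S'\subseteq\delta'$ for some $\delta'$ with $\delta<\delta'<\kappa$. The ordinal $\bigcup S'=\sup S'\ge\chi$ is in $E(S')$ and exceeds $\delta$, $\mu$ and $\lambda\le\mu$. Since $E(S')$ is transitive, $\omega,\delta,\lambda,\mu\in E(S')$. Hence $S=S'\cap\delta$ is in $E(S')$, and so are $g=\{(x,y)\in\lambda\times\mu:\delta+\Gamma(0,x,y)\in S'\}$, likewise $\langle\lambda_i\rangle$, and therefore $P$.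

**Step 19: show $E(S')=W$.** Since $W$ is $E$-closed and $S'\in W$, $E(S')\subseteq W$. By (7), $Z_0$ and all $R_z$ ($z\in Z_0$) are in $E(S')$. For good $(\beta,p)$, the relation $R_{z(\beta,p)}$ is well-founded with rank $\beta$ by Lemma E, so $\beta\in E(S')$ by (F1) applied to $E(S')$. Good $\beta$ are unbounded in $\kappa$ by Lemma B, so $E(S')\cap\mathrm{Ord}=\kappa$. As $S,S'\in E(S')$, (F1) gives $L(\alpha,S),L(\alpha,S')\in E(S')$ for all $\alpha<\kappa$. Hence
$$W=L(\kappa,S)\subseteq E(S')\subseteq W,\qquad L(\kappa,S')\subseteq E(S')=W.$$

**Step 20: show $W\subseteq L(\kappa,S')$.** We do not know beforehand that $L(\kappa,S')$ is $E$-closed, so we count levels. Note that $S=S'\cap\delta\in L(\delta'+1,S')$, since $\delta\in L(\delta',S')$. For $\gamma<\kappa$ let $\eta_\gamma=\delta'+\omega^2\cdot(\gamma+1)$, which is $<\kappa$. By induction on $\gamma$ we show that $s_\gamma:=\langle L(\xi,S):\xi\le\gamma\rangle\in L(\eta_\gamma,S')$, and that the satisfaction relation of $(L(\xi,S),\in,S\cap L(\xi,S))$ is in $L(\eta_{\xi+1},S')$ for each $\xi<\gamma$.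

* The case $\gamma=0$ is trivial, as $s_0=\{(0,\emptyset)\}$.
* Let $\gamma=\gamma'+1$, $\eta=\eta_{\gamma'}$ and $A'=L(\gamma',S)\in L(\eta,S')$. As $\eta$ is a limit of limits, all finite tuples from $A'$ are in $L(\eta,S')$, and $A'^{<\omega}\in L(\eta+1,S')$. The satisfaction relations of $(A',\in,S\cap A')$ for formulas with number $<n$ are obtained one after the other, in finitely many levels each, so they are in $L(\eta+\omega,S')$. Their union is in $L(\eta+\omega+1,S')$. From it, each subset of $A'$ definable with parameters is obtained in one further level, their collection $L(\gamma,S)$ in another, and $s_\gamma=s_{\gamma'}\cup\{(\gamma,L(\gamma,S))\}$ in finitely many more. Thus $s_\gamma\in L(\eta+\omega\cdot2,S')\subseteq L(\eta_\gamma,S')$.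
* Let $\gamma$ be a limit and $\eta'=\delta'+\omega^2\cdot\gamma=\sup_{\gamma'<\gamma}\eta_{\gamma'}$. All $s_{\gamma'}$ ($\gamma'<\gamma$) and the satisfaction relations witnessing their correctness are in $L(\eta',S')$. So $\langle L(\xi,S):\xi<\gamma\rangle$ is definable over $L(\eta',S')$ as the union of all correct sequences of length $<\gamma$. (If $\gamma<\eta'$, then $\gamma$ is available as a parameter; if $\gamma=\eta'$, all ordinals of $L(\eta',S')$ are $<\gamma$ and no restriction on the length is needed.) In finitely many further levels we get $L(\gamma,S)$ and $s_\gamma$. Hence $s_\gamma\in L(\eta'+\omega,S')\subseteq L(\eta_\gamma,S')$.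

Therefore $W=\bigcup_{\gamma<\kappa}L(\gamma,S)\subseteq L(\kappa,S')$.

**Step 21: conclude.** So $E(S')=L(\kappa,S')=W$ with $S'\subseteq\delta'<\kappa$. Corollary 5.3 now gives $\mathrm{cf}^W(gc(W))>\omega$, contradicting $\theta=\omega$. Hence $\rho=\omega=\theta$, which completes the proof that $\mathrm{cf}^W(gc(\kappa))=\mathrm{cf}^W(gc(W))$.

For the last sentence of Theorem 2, let $\mathrm{cf}^{L(\kappa)}(gc(\kappa))=\omega$. Then $\mathrm{cf}^W(gc(\kappa))=\omega$ because $L(\kappa)\subseteq W$. So $\mathrm{cf}^W(gc(W))=\omega$, and $W\neq E(S)$ by Corollary 5.3. $\blacksquare$
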